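# Roots of multivariate polynomials from parallel all-or-unique choice

## A tower of length-preserving maps

Fix finite nonempty sets $G_0,G_1,G_2,\dots$, given computably and each linearly ordered, and let $W=\prod_m G_m$. An element $w\in W$ is a sequence of digits $w_0,w_1,\dots$ with $w_m\in G_m$. We write $w|_m=(w_0,\dots,w_m)$ for the entries with index $0,\dots,m$, and use the same notation for every digit sequence and, entrywise, for tuples of digit sequences.

**Definition 1.** A map from a finite product of digit-sequence spaces to $W$ is *length-preserving* if, for every $m$, entries $0,\dots,m$ of the value depend only on entries $0,\dots,m$ of the arguments.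

With $G_m=\{0,1\}$, the map $(y_0,y_1,\dots)\mapsto(0,y_0,y_1,\dots)$ is length-preserving, and $(y_0,y_1,\dots)\mapsto(y_1,y_2,\dots)$ is not: its entry $0$ needs $y_1$.

**Definition 2.** Put $P_0=W$ and, for $i\ge 1$,
$$P_i=\{u:P_{i-1}\times\dots\times P_0\to W\ \text{length-preserving}\}.$$
For $i\ge 0$ put
$$\mathrm{ev}_i(u_i,\dots,u_0)=u_i(u_{i-1},\dots,u_0)\in W,\qquad \mathrm{ev}_{-1}=w^*, \tag{1}$$
where $w^*\in W$ is one fixed computable sequence. In particular $\mathrm{ev}_0(u_0)=u_0$.

For this to make sense, $P_i$ must itself be a space of digit sequences. It is: a length-preserving $u$ is the same as the sequence whose $m$-th digit is the function that sends the $(m+1)$-prefixes of the arguments to the $m$-th entry of the value. If $D^{(j)}_l$ denotes the finite set of possible $l$-th digits for $P_j$, then $D^{(0)}_m=G_m$ and $D^{(i)}_m$ is the set of all functions from $\prod_{j<i}\prod_{l\le m}D^{(j)}_l$ to $G_m$. So every $P_i$ is a product of finite, uniformly computable sets, and entries $0,\dots,m$ of $u(y)$ depend only on digits $0,\dots,m$ of $u$ and of $y$. For $G_m=\{0,1\}$, the $m$-th digit of an element of $P_1$ is one of the $2^{2^{m+1}}$ functions $\{0,1\}^{m+1}\to\{0,1\}$.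

Here is what the tower is for. Suppose we must send several questions to an oracle at the same time. Question $i$ reads "give me an element $u_i$ of $P_i$". While the questions are being sent, we may decide at some moment that the answer to question $i$ is to be one specific element, but we never see the answers to the other questions. If we force an answer that is a plain sequence, we have committed ourselves to that sequence. If we force an answer $u_1\in P_1$, we commit only to the *way* in which it depends on $u_0$, and $u_0$ can still be forced later. We shall see that this is what lets one find roots of multivariate polynomials with all oracle calls made in parallel.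

## Root finding and all-or-unique choice as problems on names

Real numbers are given by Cauchy names: a name of $z$ is a sequence of rationals $q_0,q_1,\dots$ with $|q_j-z|\le 2^{-j}$. A *problem* is a partial multivalued function $f$ on represented spaces; a *realizer* of $f$ maps each name of an instance to a name of some solution. For problems $f,g$ we write $f\le_{\mathrm W}g$ if there are computable $H,K$ such that for every realizer $G$ of $g$ the map $p\mapsto H\langle p,GK(p)\rangle$ is a realizer of $f$. So $K$ turns an instance of $f$ into an instance of $g$, and $H$, which still sees the original input $p$, turns *any* correct answer, under *any* name, into a solution. If $H,K$ are only required to be continuous, we speak of a continuous reduction. As usual, $\equiv_{\mathrm W}$ means reducibility in both directions, and $<_{\mathrm W}$ means reducibility in one direction only.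

**Definition 3.** $\mathrm{AoUC}=\mathrm{AoUC}_{[0,1]}$ (all-or-unique choice) has as input a closed set $A\subseteq[0,1]$ given by negative information: an enumeration of rational open intervals, possibly empty or padded with a dummy symbol, whose union intersected with $[0,1]$ is $[0,1]\setminus A$. It is promised that $A=[0,1]$ or $A$ is a singleton. The output is any point of $A$.

To use $\mathrm{AoUC}$ we list dummies for as long as we like, and at any later time we may decide that the set is to be a singleton and start listing its complement. Once an interval that meets $[0,1]$ has been listed, the set must be a singleton.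

We write $\mathrm{AoUC}^k$ for $k$ parallel instances. The finite parallelization $\mathrm{AoUC}^*$ receives $k\in\mathbb N$ and $k$ instances and must solve all of them. The closure $\mathrm{AoUC}^\diamond$ allows finitely many calls made adaptively, so that later instances may depend on earlier answers. The compositional product $f\star g$ captures a call of $g$, a computation, and then a call of $f$.

**Definition 4.** $\mathrm{BMRoot}$ receives $n$ and a polynomial $p\in\mathbb R[X_1,\dots,X_n]$ that has a root in $[0,1]^n$, and outputs some root in $[0,1]^n$. The polynomial is given by a finite list of $N$ monomials (for example, all of degree $\le d$) and a vector $a\in\mathbb R^N$ of coefficients, each given by a Cauchy name. $\mathrm{BRoot}$ is the univariate case.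

The input gives an upper bound on the degree, not the exact degree: listed coefficients may be $0$, and from a name we can confirm that a coefficient is nonzero, but never that it is zero.

The following is known:
$$\mathrm{BRoot}\le_{\mathrm W}\mathrm{AoUC}^*,\qquad \mathrm{BMRoot}\le_{\mathrm W}\mathrm{AoUC}^\diamond,\qquad \mathrm{AoUC}^*<_{\mathrm W}\mathrm{AoUC}^*\star\mathrm{AoUC}^*\equiv_{\mathrm W}\mathrm{AoUC}^\diamond .$$
So adaptive calls suffice for multivariate roots, and adaptive calls are in general stronger than parallel ones. Open Question 5 of "Finding Roots of Polynomials" (http://cid.uni-trier.de/additional_media/CCC-2020/CCC_2020_paper_13.pdf) asks whether $\mathrm{BMRoot}\le_{\mathrm W}\mathrm{AoUC}^*$: can all calls be made at once? The answer is yes.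

**Theorem 1.** $\mathrm{BMRoot}\le_{\mathrm W}\mathrm{AoUC}^*$. For inputs with $N$ listed coefficients, $N$ parallel instances suffice. Conversely $\mathrm{AoUC}^*\le_{\mathrm W}\mathrm{BMRoot}$, so $\mathrm{BMRoot}\equiv_{\mathrm W}\mathrm{AoUC}^*$.

The upper bound concerns solution sets that depend semialgebraically on real parameters. A set is *semialgebraic over $\mathbb Q$* if it is defined by a Boolean combination of polynomial equations and inequalities with rational coefficients.

**Theorem 2.** Let $S\subseteq\mathbb R^N\times[0,1]^n$ be closed and semialgebraic over $\mathbb Q$, and put $S(a)=\{x:(a,x)\in S\}$, $D=\{a:S(a)\ne\emptyset\}$. Then $\mathrm{Sel}_S:D\rightrightarrows[0,1]^n$, $a\mapsto S(a)$, satisfies $\mathrm{Sel}_S\le_{\mathrm W}\mathrm{AoUC}^N$, uniformly in $n$, $N$ and a defining formula of $S$.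

**Theorem 3.** For every $N\ge1$ there is such an $S$ with $\mathrm{Sel}_S\not\le_{\mathrm W}\mathrm{AoUC}^{N-1}$, even for continuous reductions. In particular $\mathrm{AoUC}^N\not\le_{\mathrm W}\mathrm{AoUC}^{N-1}$.

A fourth theorem, which characterizes the problems below $\mathrm{AoUC}^k$, needs one more definition and comes below.

We use three textbook facts. The first is Tarski's theorem: sets first-order definable in $(\mathbb R,+,\cdot,<)$ with rational constants are semialgebraic over $\mathbb Q$, and the truth of sentences is decidable. The second is the Baire category theorem. The third concerns dimension: for semialgebraic $A$ we have $\dim\overline A=\dim A$, and $\dim(\overline A\setminus A)<\dim A$ if $A\ne\emptyset$ (Bochnak–Coste–Roy, *Real Algebraic Geometry*, §2.8, Props. 2.8.2 and 2.8.13). We put $\dim\emptyset=-\infty$.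

## Linear polynomials by hand

Let $p=a_0+a_1X$ have a root in $[0,1]$, so $n=1$ and $N=2$. If $a_0=a_1=0$, every point is a root. Otherwise $a_1\neq0$, since a nonzero constant has no root, and the root $-a_0/a_1$ is unique. The map $K$ lists dummies until $a_1\ne0$ is confirmed. From then on it computes rationals $r_j$ with $|r_j+a_0/a_1|\le2^{-j}$ and lists $(-1,r_j-2^{-j})$ and $(r_j+2^{-j},2)$ for all $j$ (an interval whose right end is not larger than its left end counts as empty). What remains is $[0,1]$ or $\{-a_0/a_1\}$, and $H$ returns the oracle's answer.

Here the solution set is literally "all or unique", and a single instance is enough. In general, a solution set can shrink several times as information about the coefficients comes in.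

## Storing an element of a product in one real number

The purpose of this section is to let one instance of $\mathrm{AoUC}$ mean "any element of $P$, or this one element of $P$", where $P=\prod_m A_m$ with $A_m$ finite, nonempty, uniformly computable and linearly ordered.

**Intervals.** Choose computably closed rational intervals of positive length: $I_\emptyset=[0,1]$ and, for each word $w$ of length $|w|$, pairwise disjoint $I_{wa}\subseteq I_w$ ($a\in A_{|w|}$), ordered from left to right as the $a$'s are, each of length at most $2^{-|w|}$. For $q\in P$ let $e(q)$ be the unique point of $\bigcap_m I_{q_0\cdots q_{m-1}}$.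

**Decoding.** Given a name of $z\in[0,1]$, we build $q\in P$ digit by digit. Let $w$ be the current word, with children $wa_1,\dots,wa_t$, $a_1<\dots<a_t$. Search for an $i$ with
$$z>\max I_{wa_{i-1}}\ \text{(no condition if }i=1),\qquad z<\min I_{wa_{i+1}}\ \text{(no condition if }i=t),$$
and append the first such $a_i$ that is found. Both conditions are strict, so a solution will be recognized if there is one. There always is one: the open set for $i$ extends up to $\min I_{wa_{i+1}}$, and the open set for $i+1$ begins at $\max I_{wa_i}<\min I_{wa_{i+1}}$, so consecutive sets overlap and together they cover $\mathbb R$. If $z\in I_{wa_i}$, then $i$ qualifies; an index $j<i$ would need $z<\min I_{wa_{j+1}}\le\min I_{wa_i}$, and an index $j>i$ would need $z>\max I_{wa_{j-1}}\ge\max I_{wa_i}$, both false. Hence every name of $z=e(q)$ decodes to $q$.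

**Collapsing.** List dummies as long as the set is to stay full. If we decide to *collapse* to a computed $q\in P$, list the intervals $(-1,\min I_{q_0\cdots q_{m-1}})$ and $(\max I_{q_0\cdots q_{m-1}},2)$ for all $m$. The remaining closed set is $\{e(q)\}$, and the decoded answer is exactly $q$. If we never collapse, the set is $[0,1]$ and the decoded answer is some element of $P$, over which we have no control. We speak of an *instance on $P$*.

A finite set $A$ is covered too: take $A_0=A$ and let the other factors have one element.

## The smallest of three numbers

This is a small case in which the solution set shrinks twice. Given $a\in\mathbb R^3$, find an index $i\in\{0,1,2\}$ with $a_i=\min_j a_j$. We can exclude $i$ once we confirm $a_i>a_j$ for some $j$. At most two indices are ever excluded, and we record exclusions one at a time.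

A sensible first attempt with parallel calls uses two instances on $\{0,1,2\}$, one for each stage at which an exclusion may occur. The output is the answer of the first instance. When an index is excluded, say $2$, collapse the first instance to one of the two survivors, and let the second instance guard against the next exclusion. This fails at the collapse: if we collapse the first instance to $0$, the input may later exclude $0$; if to $1$, it may later exclude $1$. The right value would be whatever the second instance is going to answer, because the second instance can still be collapsed when the next exclusion comes. But $K$ does not see that answer. With adaptive calls there would be no difficulty.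

Now use the tower. Let $P_0=\{0,1,2\}$ and $P_1=\{\text{maps }\{0,1,2\}\to\{0,1,2\}\}$, with 27 elements, and take one instance on each. The output is $u_1(u_0)$. At the first exclusion, with survivors $i<j$, collapse the instance on $P_1$ to
$$\hat u_1(y)=y\ \text{ if }y\in\{i,j\},\qquad \hat u_1(y)=i\ \text{ otherwise.}$$
At the second exclusion, with one survivor $s$, collapse the instance on $P_0$ to $s$. Check: without exclusions, any index is correct. With exactly one, $u_1=\hat u_1$ and $\hat u_1(u_0)\in\{i,j\}$ whatever $u_0$ is. With two, $u_0=s\in\{i,j\}$ and $\hat u_1(s)=s$. So two parallel instances solve the problem.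

In the general case two things are added. Solutions are points of a cube, delivered digit by digit, so that early digits are output long before the later shrinkings occur; and the set of solutions must be approximated by finite sets that can be wrong for a while.

## Levelled families

Let $n\ge1$, $X=[0,1]^n$ with the maximum metric $d$, and let $B(g,r)$ denote the open balls in $X$. A *rational ball* has a rational center $g\in X$ and a rational radius $r>0$.

**Definition 5.** Let $Z\subseteq\mathbb N^{\mathbb N}$, and for each $p\in Z$ let $S(p)\subseteq X$ be nonempty and closed. The family is *$k$-levelled* if there are algorithms as follows.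

* (N) Given $p\in Z$ and a finite set of rational balls, it semidecides whether $S(p)$ is covered by them.
* (L) Given $p\in Z$, it outputs a nondecreasing sequence $c_s(p)\in\{0,\dots,k\}$. Put $c(p)=\max_s c_s(p)$, the *level* of $p$.
* (P) Given $p\in Z$, $j\le k$ and a rational ball $B$, with the guarantee: if $c(p)=j$, it halts iff $S(p)\cap B\ne\emptyset$. If $c(p)\ne j$, nothing is required.

$\mathrm{Sel}_S$ is the problem: given $p\in Z$, find a point of $S(p)$.

Thus negative information about $S(p)$ is always available, but positive information can be trusted only if we know the level, and the level is known only in the limit.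

As an example, place the three indices at $v_0=0$, $v_1=\frac12$, $v_2=1$ in $[0,1]$ and let $S(p)=\{v_i:a_i=\min_j a_j\}$ for a name $p$ of $a\in\mathbb R^3$. Let $c_s(p)$ be the number of exclusions within $s$ steps. For (N), halt once all $v_i$ that are not yet excluded lie in the given balls. For (P) with parameter $j$, wait for $j$ exclusions, then halt on $B$ if some $v_i$ not excluded at that time lies in $B$. If $c(p)=j$, no further exclusions come, and this is correct. If $c(p)>j$ it may be wrong: with $j=0$ it halts on a ball around $v_2$ even if $2$ is excluded later. So the family is $2$-levelled.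

**Main Lemma.** If $S$ is $k$-levelled, then $\mathrm{Sel}_S\le_{\mathrm W}\mathrm{AoUC}^k$. The reduction is uniform in $n$, $k$ and the three algorithms.

**Theorem 4.** For $k\ge1$: $f\le_{\mathrm W}\mathrm{AoUC}^k$ iff $f\le_{\mathrm W}\mathrm{Sel}_S$ for some $k$-levelled family $S$.

**Proof of Theorem 4 from the Main Lemma.** "If" is the Main Lemma and transitivity. For "only if" it suffices to write $\mathrm{AoUC}^k$ itself as $\mathrm{Sel}_S$ for a $k$-levelled family. Let $Z$ be the set of names $p$ of valid instances $(A_1,\dots,A_k)$, and let $S(p)=\prod_iA_i\subseteq[0,1]^k$.

For (N): let $A_i^s$ be $[0,1]$ minus the intervals listed for $A_i$ by stage $s$. The sets $\prod_iA_i^s$ are compact and decrease to $\prod_i A_i$, so $\prod_iA_i$ lies in the open union $U$ of the given balls iff $\prod_iA_i^s\subseteq U$ for some $s$, and for each $s$ this is decidable.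

For (L): let $c_s(p)$ be the number of $i$ for which an interval meeting $[0,1]$ has been listed by stage $s$. Then $c(p)$ is the number of $i$ with $A_i\ne[0,1]$, that is, the number of singletons.

For (P) with parameter $j$ and ball $B(g,r)$: wait until $j$ coordinates have been seen to be singletons, then halt once, for each of these coordinates $i$, the listed intervals cover $[0,1]\setminus(g_i-r,g_i+r)$. Suppose $c(p)=j$. The other coordinates are full and contain $g_i$, so $S(p)\cap B(g,r)\neq\emptyset$ iff in each of the $j$ singleton coordinates the point of $A_i$ lies in $(g_i-r,g_i+r)$. By compactness of $[0,1]\setminus(g_i-r,g_i+r)$ this is the case iff the covering is eventually observed. $\blacksquare$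

The next two sections prove the Main Lemma.

## Finite nets and trees of paths

Let $S$ be $k$-levelled. Put $G_m=X\cap(2^{-m-1}\mathbb Z)^n$ with a fixed computable linear order; every point of $X$ has distance $<2^{-m}$ from $G_m$. These are the sets $G_m$ from which the tower is built.

**Step 1: finite approximations $E_m$.** This step produces, from $p$, finite sets $E_m$ that always cover $S(p)$ at scale $2^{-m}$, and that stay close to $S(p)$ once the level has been guessed correctly. We compute successively $E_m\subseteq G_m$, $\ell_m\in\{0,\dots,k\}$ and stages $s_0<s_1<\cdots$. At step $m$, search for the first $s>s_{m-1}$ (any $s\ge0$ if $m=0$) and some $E\subseteq G_m$ such that, with $j=c_s(p)$: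

* (a) within $s$ steps, (N) confirms $S(p)\subseteq\bigcup_{g\in E}B(g,2^{-m})$;
* (b) within $s$ steps, (P) with parameter $j$ halts on $B(g,2^{-m})$ for all $g\in E$;
* (c) if $m\ge1$: each $g\in E$ has some $g'\in E_{m-1}$ with $d(g',g)<3\cdot2^{-m}$;
* (d) if $m\ge1$ and $j=\ell_{m-1}$: each $g'\in E_{m-1}$ has some $g\in E$ with $d(g',g)<3\cdot2^{-m}$.

Put $E_m=E$, $s_m=s$, $\ell_m=j$. For each $s$ there are finitely many $E$ to test, so this is a computable search, and it is deterministic: $H$ and $K$ will both run it on $p$ and obtain the same result.

**Claim 1.** Every step succeeds. Each $E_m$ is nonempty and $S(p)\subseteq\bigcup_{g\in E_m}B(g,2^{-m})$. The sequence $(\ell_m)$ is nondecreasing and eventually equals $c(p)$. If $\ell_m=c(p)$, then $d(g,S(p))<2^{-m}$ for all $g\in E_m$.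

**Proof.** The covering statement is (a), and it gives $E_m\ne\emptyset$ because $S(p)\ne\emptyset$. Since $\ell_m=c_{s_m}(p)$ with $s_m$ strictly increasing, $(\ell_m)$ is nondecreasing and, once all steps are known to succeed, eventually $c(p)$. If $\ell_m=c(p)$, then by (b) and the guarantee on (P), $S(p)$ meets $B(g,2^{-m})$ for all $g\in E_m$; this is the last statement.

It remains to see that step $m$ succeeds, given the previous steps. Let $E=\{g\in G_m:d(g,S(p))<2^{-m}\}$. Each $y\in S(p)$ is within distance $<2^{-m}$ of some $g\in G_m$, and this $g$ is in $E$; so the balls $B(g,2^{-m})$, $g\in E$, cover $S(p)$, and (N) will confirm it. Each of these balls meets $S(p)$, so (P) with parameter $c(p)$ will halt on it. Hence for all large $s$ we have $c_s(p)=c(p)$ and (a), (b) hold with $j=c(p)$.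

For (c), let $g\in E$. Take $y\in S(p)$ with $d(g,y)<2^{-m}$ and, by the covering property of $E_{m-1}$, some $g'\in E_{m-1}$ with $d(g',y)<2^{-m+1}$. Then $d(g,g')<3\cdot2^{-m}$.

For (d), suppose $\ell_{m-1}=j=c(p)$. By the last statement for $m-1$, each $g'\in E_{m-1}$ has $y\in S(p)$ with $d(g',y)<2^{-m+1}$, and $y\in B(g,2^{-m})$ for some $g\in E$. Again $d(g',g)<3\cdot2^{-m}$.

So for a large $s$ this $E$ passes all tests, and the search ends, possibly earlier with another pair. $\square$

**Step 2: paths and changes.** We now organize the approximations so that a coherent limit can be read off. Let $T_m$ be the set of *paths* $(g_0,\dots,g_m)$ with $g_i\in E_i$ and $d(g_i,g_{i+1})<3\cdot2^{-(i+1)}$. Write $T_m|_i$ for the set of restrictions to entries $0,\dots,i$.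

By (c), starting from any $g_m\in E_m$ we can walk back to $E_0$, so $T_m\ne\emptyset$. Clearly $T_m|_i\subseteq T_i$ for $i\le m$. Call $m\ge1$ a *change* if $\ell_m\ne\ell_{m-1}$, and let $r(m)$ be the number of changes $\le m$. As $(\ell_m)$ is nondecreasing with values in $\{0,\dots,k\}$, there are at most $k$ changes. If $m\ge1$ is not a change, (d) says that the last point of every path in $T_{m-1}$ can be continued into $E_m$, so
$$T_m|_{m-1}=T_{m-1}\quad\text{and hence}\quad T_m|_i=T_{m-1}|_i\ \text{ for }i\le m-1. \tag{2}$$
At a change, some paths of $T_{m-1}$ may die: they may have no extension in $T_m$.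

**Step 3: correcting a sequence to a path.** We need a map that turns arbitrary digits, as they come from a full instance, into a path, and that leaves paths alone. Define $\mathrm{Corr}_m:G_0\times\dots\times G_m\to T_m$ greedily. Having $(x_0,\dots,x_{i-1})\in T_m|_{i-1}$ (the empty sequence if $i=0$), let $x_i=w_i$ if $(x_0,\dots,x_{i-1},w_i)\in T_m|_i$; otherwise let $x_i$ be the first element of $G_i$ with $(x_0,\dots,x_i)\in T_m|_i$. Such an element exists since $(x_0,\dots,x_{i-1})$ is a restriction of an element of $T_m$. Then:

1. $\mathrm{Corr}_m(w)=w$ for $w\in T_m$.
2. Entries $0,\dots,i$ of $\mathrm{Corr}_m(w)$ depend only on entries $0,\dots,i$ of $w$.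
3. If $m\ge1$ is not a change, then $\mathrm{Corr}_m(w)|_{m-1}=\mathrm{Corr}_{m-1}(w|_{m-1})$.

Properties 1 and 2 are immediate. Property 3 holds because entries $0,\dots,m-1$ of $\mathrm{Corr}_m(w)$ are computed using only the sets $T_m|_i$ with $i\le m-1$, and these equal $T_{m-1}|_i$ by (2).

If there are no changes at all, we are done without any oracle: property 3 says that the outputs $\mathrm{Corr}_m(w^*|_m)$ extend each other. The whole difficulty sits at changes. There a prefix that has already been output may die, and the oracle's answer has to be such that this never happens.

## Collapsing to functions of the answers below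

**Step 4: the queries ($K$).** Use $k$ instances on $P_{k-1},\dots,P_0$, initially full, where the tower is built over $W=\prod_mG_m$. At the $r$-th change, occurring at step $m$ (so $r(m)=r$), collapse the instance on $P_{k-r}$ to the element $\hat u_{k-r}$ given, for $y\in P_{k-r-1}\times\dots\times P_0$, by
$$\hat u_{k-r}(y)|_m=\mathrm{Corr}_m\big(\mathrm{ev}_{k-r-1}(y)|_m\big), \tag{3}$$
with later entries of $\hat u_{k-r}(y)$ the first elements of $G_{m+1},G_{m+2},\dots$.

This is a legitimate query. For $i\le m$, property 2 shows that entries $0,\dots,i$ of the value depend only on entries $0,\dots,i$ of $\mathrm{ev}_{k-r-1}(y)$, and these depend only on digits $0,\dots,i$ of $y$; later entries are constant. So $\hat u_{k-r}$ is length-preserving, it lies in $P_{k-r}$, and it is computed from $p$. The $r$-th change touches only the instance on $P_{k-r}$, and $1\le r\le k$, so each instance is collapsed at most once. For $r=k$ there are no arguments, and $\hat u_0|_m=\mathrm{Corr}_m(w^*|_m)$.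

**Step 5: the output ($H$).** Decode the oracle's answers to $u_{k-1},\dots,u_0$. At step $m$, with $i=k-1-r(m)$, output
$$(x_0,\dots,x_m)=\mathrm{Corr}_m\big(\mathrm{ev}_i(u_i,\dots,u_0)|_m\big)\in T_m. \tag{4}$$

For $k=2$ this reads as follows. Before the first change we output $\mathrm{Corr}_m(u_1(u_0)|_m)$; between the first and the second change, $\mathrm{Corr}_m(u_0|_m)$; after the second, $\mathrm{Corr}_m(w^*|_m)$. If the first change is at $m_1$, then $u_1$ is forced to be the map $y\mapsto\mathrm{Corr}_{m_1}(y|_{m_1})$, continued by first elements; this is the map $\hat u_1$ from the three-numbers example in a new setting. The instance for $u_0$ stays full until a second change, at $m_2$, forces $u_0|_{m_2}=\mathrm{Corr}_{m_2}(w^*|_{m_2})$.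

**Step 6: consistency.** The outputs (4) must form one infinite sequence, so we show that the step-$m$ output extends the step-$(m-1)$ output for each $m\ge1$.

If $m$ is not a change, then $r(m)=r(m-1)$, the same $i$ is used, and the statement is property 3.

Let $m$ be the $r$-th change. Then $r(m-1)=r-1$, so step $m-1$ used the index $k-r$, and step $m$ uses $k-r-1$. The instance on $P_{k-r}$ was collapsed, so the decoded answer is $u_{k-r}=\hat u_{k-r}$. By (3), the step-$(m-1)$ output is
$$\mathrm{Corr}_{m-1}\big(\hat u_{k-r}(u_{k-r-1},\dots,u_0)|_{m-1}\big)=\mathrm{Corr}_{m-1}\Big(\mathrm{Corr}_m\big(\mathrm{ev}_{k-r-1}(u_{k-r-1},\dots,u_0)|_m\big)\big|_{m-1}\Big).$$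
The argument of the outer $\mathrm{Corr}_{m-1}$ lies in $T_m|_{m-1}\subseteq T_{m-1}$, so by property 1 it is left unchanged. What remains is exactly entries $0,\dots,m-1$ of $\mathrm{Corr}_m(\mathrm{ev}_{k-r-1}(u_{k-r-1},\dots,u_0)|_m)$, the step-$m$ output.

Nothing was assumed about $u_{k-r-1},\dots,u_0$. They may be free, or be forced by later changes.

**Step 7: correctness.** $H$ produces an infinite sequence $(x_m)$ with $x_m\in E_m$ and $d(x_m,x_{m+1})<3\cdot2^{-(m+1)}$. Hence $x=\lim x_m$ exists and $d(x_m,x)\le\sum_{i\ge m}3\cdot2^{-(i+1)}=3\cdot2^{-m}$, which yields a name of $x$. By Claim 1, $\ell_m=c(p)$ for all large $m$, and then $d(x_m,S(p))<2^{-m}$. So $d(x,S(p))\le4\cdot2^{-m}$ for all large $m$, and $x\in S(p)$ because $S(p)$ is closed. All constructions are uniform in $n$, $k$ and the algorithms (N), (L), (P). This proves the Main Lemma. $\blacksquare$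

## Failure of lower semicontinuity and dimension

We now prove Theorem 2. If $n=0$ there is only one possible answer, so let $n\ge1$, and let $S\subseteq\mathbb R^N\times X$ be closed and semialgebraic over $\mathbb Q$. As $X$ is compact, $D$ is closed. The levels will come from the places where $S(a)$ suddenly loses points.

**Definition 6.** For closed $F\subseteq D$, $S|_F$ is *lower semicontinuous (lsc) at* $a\in F$ if for all $x\in S(a)$ and $\varepsilon>0$ there is $\delta>0$ such that $S(a')\cap B(x,\varepsilon)\ne\emptyset$ for all $a'\in F$ with $|a'-a|<\delta$. Put
$$F_0=D,\qquad F_{i+1}=\overline{\{a\in F_i:S|_{F_i}\text{ is not lsc at }a\}}\subseteq F_i. \tag{5}$$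

For linear polynomials $a_0+a_1X$ on $[0,1]$: away from $(0,0)$, points of $D$ have $a_1\ne0$ and $S(a)=\{-a_0/a_1\}$ varies continuously; at $(0,0)$ we have $S(0,0)=[0,1]$, and arbitrarily close there are points of $D$ with a single root, so lsc fails. Thus $F_1=\{(0,0)\}$ and $F_2=\emptyset$. For the three-numbers family, $F_1$ is the set of $a$ at which at least two coordinates attain the minimum, $F_2=\{a_0=a_1=a_2\}$ and $F_3=\emptyset$. Indeed, lsc on $F_0=\mathbb R^3$ fails exactly at ties. If exactly two coordinates attain the minimum at $a\in F_1$, then at nearby points of $F_1$ the same two do, so $S|_{F_1}$ is locally constant there. At a triple tie, nearby points of $F_1$ with only two minimal coordinates miss one of the $v_i$. On $F_2$ the set $S(a)$ is constant.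

In general the sets $F_i$ are closed and defined by first-order formulas with rational coefficients that are obtained effectively from a formula for $S$. Indeed, "$S|_{F_i}$ is not lsc at $a'$" says
$$\exists x\in S(a')\ \exists\varepsilon>0\ \forall\delta>0\ \exists a''\in F_i\ \big(|a''-a'|<\delta\ \wedge\ \forall y\in S(a'')\ d(x,y)\ge\varepsilon\big),$$
and the closure of a definable set is definable. So the $F_i$ are semialgebraic over $\mathbb Q$.

**Claim 2.** If $F_i\ne\emptyset$, then $\dim F_{i+1}<\dim F_i$. Hence $F_{N+1}=\emptyset$.

**Proof.** Write $F=F_i$ and $B=\{a\in F:S|_F\text{ is not lsc at }a\}$. First we show that $B$ has empty interior in $F$. For a closed rational ball $C\subseteq X$ let $F_C=\{a\in F:S(a)\cap C\ne\emptyset\}$; it is closed since $C$ is compact. Let $a\in B$, witnessed by $x,\varepsilon$ and a sequence $a_t\to a$ in $F$ with $S(a_t)\cap B(x,\varepsilon)=\emptyset$. Choose a closed rational ball $C$ with $x\in C\subseteq B(x,\varepsilon)$. Then $a\in F_C$ and $a_t\notin F_C$ for all $t$, so $a\in F_C\setminus\mathrm{int}_FF_C$. Thus $B$ is contained in the union of the countably many sets $F_C\setminus\mathrm{int}_FF_C$, each closed and nowhere dense in $F$. As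 $F$ is closed in $\mathbb R^N$, it is a complete metric space, and by Baire's theorem $B$ has empty interior in $F$.

So $F\setminus B$ is dense in $F$, and it is nonempty because $F$ is. Hence $B\subseteq\overline{F\setminus B}\setminus(F\setminus B)$. The set $F\setminus B$ is semialgebraic, so the dimension facts give $\dim B<\dim(F\setminus B)\le\dim F$ and $\dim F_{i+1}=\dim\overline B=\dim B<\dim F$.

Since $\dim F_0\le N$, and $F_{i+1}=\emptyset$ whenever $F_i=\emptyset$, we get $\dim F_{N+1}<0$, that is, $F_{N+1}=\emptyset$. $\square$

**Proof of Theorem 2.** Put $k=N$, let $Z$ be the set of names $p$ of points $a\in D$, and put $S(p)=S(a)$. We give the algorithms (N), (L), (P). Below, $V$ ranges over the rational closed balls in $\mathbb R^N$; from $p$ one can enumerate those with $a\in\mathrm{int}\,V$. All tests are sentences with rational constants, so Tarski's procedure decides them.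

For (N), given finitely many rational balls with union $U$, search for $V$ with $a\in\mathrm{int}\,V$ and
$$\forall a'\in V\ \forall x\in X\ (x\in S(a')\to x\in U).$$
If such a $V$ is found, then $S(a)\subseteq U$. Conversely, suppose $S(a)\subseteq U$. The sets $S\cap(V\times(X\setminus U))$ are compact, and as $V$ shrinks to $\{a\}$ they decrease to $\{a\}\times(S(a)\setminus U)=\emptyset$; so one of them is empty, and that $V$ passes the test.

For (L), "$a\notin F_i$" is semidecidable: $F_i$ is closed, so it suffices to search for $V$ with $a\in\mathrm{int}\,V$ and $V\cap F_i=\emptyset$, which is a decidable condition. Let $c_s(p)$ be the largest $j\le k$ such that $a\notin F_{k-j+1}$ has been confirmed within $s$ steps, where $j=0$ counts as confirmed since $F_{k+1}=\emptyset$. This is nondecreasing in $s$, and $c(p)$ is the largest $j\le k$ with $a\notin F_{k-j+1}$. Since the $F_i$ decrease and $a\in F_0=D$, we have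
$$c(p)=j\iff a\in F_{k-j}\setminus F_{k-j+1}.$$

For (P), given $j$ and $B(g,r)$, search for $V$ with $a\in\mathrm{int}\,V$ and
$$\forall a'\in F_{k-j}\cap V:\ S(a')\cap B(g,r)\ne\emptyset.$$
Suppose $c(p)=j$. Then $a\in F_{k-j}\cap V$, so halting implies $S(a)\cap B(g,r)\ne\emptyset$. Conversely, let $x\in S(a)\cap B(g,r)$. As $a\notin F_{k-j+1}$, $S|_{F_{k-j}}$ is lsc at $a$. Apply this to $x$ and an $\varepsilon>0$ with $B(x,\varepsilon)\subseteq B(g,r)$: for all $a'\in F_{k-j}$ close enough to $a$, $S(a')$ meets $B(g,r)$. So a small enough $V$ passes the test.

Everything is uniform in $n$, $N$ and the formula. So the family is $N$-levelled, and the Main Lemma gives $\mathrm{Sel}_S\le_{\mathrm W}\mathrm{AoUC}^N$. $\blacksquare$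

## The degree of multivariate root finding

**Proof that $\mathrm{BMRoot}\le_{\mathrm W}\mathrm{AoUC}^*$.** From the input read $n$ and the list of $N$ monomials $X^\alpha$. If $n=0$, the answer is the unique point of $[0,1]^0$. Otherwise apply Theorem 2, uniformly, to
$$S=\Big\{(a,x)\in\mathbb R^N\times[0,1]^n:\ \sum_\alpha a_\alpha x^\alpha=0\Big\},$$
which is closed and semialgebraic over $\mathbb Q$, with a defining formula computed from the list of monomials. The promise that there is a root is exactly $a\in D$, and $S(a)$ is exactly the set of admissible answers. The number $N$ of instances is computed from the input, as $\mathrm{AoUC}^*$ requires. No knowledge of the exact degree is used. $\blacksquare$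

**Proof that $\mathrm{AoUC}^*\le_{\mathrm W}\mathrm{BMRoot}$.** Let $A_1,\dots,A_k$ be given. If $k=0$ there is nothing to solve, so let $k\ge1$. The idea is to encode "all or unique" by a linear equation $a_iX_i=b_i$ that may degenerate to $0=0$. Let $a_i=2^{-s}$ if an interval meeting $[0,1]$ is first listed for $A_i$ at stage $s$, and $a_i=0$ if this never happens. Let $b_i=a_ix_i$ if $A_i=\{x_i\}$ is a singleton, and $b_i=0$ if $A_i=[0,1]$.

Both are computable from the input. As long as no such interval has appeared by stage $s$, we know $0\le a_i\le2^{-s}$ and $0\le b_i\le2^{-s}$. Once one appears, $a_i$ is known exactly, $A_i$ is known to be a singleton, and $x_i$ can be computed: wait until the listed intervals cover all of $[0,1]$ outside a short interval, which must then contain $x_i$.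

The polynomial $\sum_{i\le k}(a_iX_i-b_i)^2$ is given by its coefficients at the monomials of degree $\le2$. A point $x\in[0,1]^k$ is a root iff $a_ix_i=b_i$ for all $i$, that is, iff $x_i\in A_i$ for all $i$. Such a point exists, so the promise of $\mathrm{BMRoot}$ holds, and any root is a solution of all instances. $\blacksquare$

This proves Theorem 1. With the known separation $\mathrm{AoUC}^*<_{\mathrm W}\mathrm{AoUC}^\diamond$ it gives $\mathrm{BMRoot}<_{\mathrm W}\mathrm{AoUC}^\diamond$.

Two more consequences of Theorem 2 can be read off. Solving finite systems of polynomial equations and non-strict inequalities in $[0,1]^n$, under the promise of solvability, is $\le_{\mathrm W}\mathrm{AoUC}^*$, since the solution sets are again closed and semialgebraic over $\mathbb Q$ jointly in the coefficients and the solution. So is finding a Nash equilibrium of a finite multiplayer game in strategic form with real payoffs. A profile of mixed strategies is a point of a cube that satisfies the linear conditions of a product of simplices. It is an equilibrium iff for each player no pure strategy does better against the others' strategies, which is a finite list of non-strict polynomial inequalities in payoffs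 and profile. By Nash's theorem, equilibria always exist.

## $N$ parameters can require $N$ instances

We prove Theorem 3. Consider $N$ independent switches:
$$S_N=\big\{(a,x)\in\mathbb R^N\times[0,1]^N:\ \forall i\ [(x_i=0\wedge a_i\le0)\vee(x_i=1\wedge a_i\ge0)]\big\}.$$
It is closed and semialgebraic over $\mathbb Q$, with $D=\mathbb R^N$: coordinate $i$ of a solution is $0$ if $a_i<0$, is $1$ if $a_i>0$, and is either of the two if $a_i=0$. By Theorem 2, $\mathrm{Sel}_{S_N}\le_{\mathrm W}\mathrm{AoUC}^N$.

Here the chain (5) has its maximal length: $F_i$ is the set of $a$ with at least $i$ zero coordinates. Inductively, if $a\in F_i$ has exactly $i$ zeros, nearby points of $F_i$ have the same zeros and the same signs, so $S_N$ is locally constant on $F_i$ there. If $a$ has more than $i$ zeros, we can perturb one of them to a nonzero value inside $F_i$, which removes solutions, so lsc fails. Theorem 3 says that this length is needed.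

**Proof of Theorem 3.** Suppose continuous $H,K$ reduce $\mathrm{Sel}_{S_N}$ to $\mathrm{AoUC}^{N-1}$. For a name $p$ of $a\in\mathbb R^N$ let $A_1(p),\dots,A_{N-1}(p)$ be the queried sets, and let $c(p)\le N-1$ be the number of singletons among them. The plan is to force one more singleton for each coordinate of $a$.

**Step A: forcing one more singleton.** Let $p$ name $a$, with some coordinate $a_i=0$ named by the zero sequence. We construct $p'$ that changes only coordinate $i$, to a nonzero value, and satisfies $c(p')>c(p)$.

Choose a name $q$ of a point $z$ of $\prod_tA_t(p)$ in which each coordinate is named with spare room: $|q_{t,j}-z_t|\le2^{-j-1}$. On $p$ and $q$, $H$ must output a point of $S_N(a)$, so its $i$-th coordinate is some $y_i\in\{0,1\}$. An approximation with error $<\frac12$ determines $y_i$, so by continuity there is a length $l$ such that the first $l$ entries of each coordinate of $p$ and of $q$ already determine $y_i$.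

Consider $t$ with $A_t(p)=\{z_t\}$. The set $[0,1]\setminus(z_t-2^{-l-2},z_t+2^{-l-2})$ is nonempty and compact, so it is covered by finitely many of the listed intervals, and by continuity of $K$ these are determined by a finite prefix of $p$. Hence there is $l'\ge l$ such that, for every valid $p'$ that agrees with $p$ on the first $l'$ entries of each coordinate and every such $t$, the set $A_t(p')$ is not $[0,1]$ and lies within $(z_t-2^{-l-2},z_t+2^{-l-2})$. It is therefore a singleton $\{z_t'\}$ with $|z_t'-z_t|<2^{-l-1}$. In particular $c(p')\ge c(p)$.

Now let $p'$ be $p$ with coordinate $i$ replaced by $(0,\dots,0,a_i',a_i',\dots)$, where $a_i'=\pm2^{-l'}$ and the entries with index $\le l'$ are $0$. This is a name of $a_i'$ since $|0-a_i'|=2^{-l'}\le2^{-j}$ for $j\le l'$, and it agrees with the zero sequence on the first $l'$ entries. Choose the sign so that $y_i$ becomes wrong: negative if $y_i=1$, positive if $y_i=0$.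

Suppose $c(p')=c(p)$. Since the singletons for $p$ remain singletons for $p'$, exactly the same coordinates $t$ are singletons for $p$ and $p'$, and the others are full for both. We build a valid answer to $K(p')$ that looks like $q$ on the first $l$ entries. In full coordinates keep $q$. In each singleton coordinate keep the first $l$ entries of $q$ and continue with a name of $z_t'$. This names $z_t'$, because for $j<l$
$$|q_{t,j}-z_t'|\le2^{-j-1}+2^{-l-1}\le2^{-j}.$$
So $H$ receives $p'$ and a valid answer to $K(p')$, and both agree with $p$ and $q$ on the first $l$ entries. Hence the $i$-th output coordinate is still $y_i$, which is wrong for $p'$. As a reduction must work with every valid answer, this is a contradiction. So $c(p')>c(p)$.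

**Step B: iterating.** Start with all coordinates named by the zero sequence and apply Step A to coordinates $1,\dots,N$ in turn. Each application leaves the other coordinates untouched, so the next one is still named by the zero sequence, and each application raises $c$ by at least $1$. We arrive at a name with $c\ge N$, contradicting $c\le N-1$.

Finally, $\mathrm{Sel}_{S_N}\le_{\mathrm W}\mathrm{AoUC}^N$; so if $\mathrm{AoUC}^N\le_{\mathrm W}\mathrm{AoUC}^{N-1}$ held, then $\mathrm{Sel}_{S_N}\le_{\mathrm W}\mathrm{AoUC}^{N-1}$ by transitivity, which is false. $\blacksquare$

Hence, for every $N$, the bound in Theorem 2, one parallel instance for each real parameter, is optimal within the class of closed $\mathbb Q$-semialgebraic families. It is not claimed that $N$ is optimal for each particular polynomial format in Theorem 1, and for linear polynomials in one variable, where $N=2$, we saw that one instance is enough.
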